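\title{Return equivalent tiling spaces are homeomorphic}

\begin{abstract}
Two tiling spaces are return equivalent if their holonomy pseudogroups become conjugate after restriction to suitable clopen subsets of the canonical transversals. We prove that two non-periodic, repetitive translational tiling spaces of finite local complexity that are return equivalent are homeomorphic, in every dimension. A return equivalence induces uniformly bi-Lipschitz bijections between sets of return vectors. At a large scale these bijections are locally close to bi-Lipschitz homeomorphisms of $\mathbb R^n$, and we glue the local homeomorphisms with the Edwards--Kirby deformation theorem, by a rule that commutes with translations and depends only on local patterns. We also prove the converse, show that for $n\ge 2$ every return equivalence is the restriction of a homeomorphism, and show that this last statement fails for $n=1$.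
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $B(x,r)$ and $B^\circ(x,r)$ are the closed and the open Euclidean ball. A set $D\subset\mathbb R^n$ is \emph{$R$-dense} if it meets every closed ball of radius $R$. A map $\phi$ between subsets of Euclidean spaces is \emph{$L$-bi-Lipschitz} if $L^{-1}|x-y|\le|\phi(x)-\phi(y)|\le L|x-y|$ for all $x,y$.

\subsection{Tiling spaces}

A \emph{tile} is a compact subset of $\mathbb R^n$, $n\ge1$, that is the closure of its interior; tiles may carry labels. Fix finitely many tiles, the \emph{prototiles}, no two of which are translates of each other. A \emph{tiling} $T$ is a collection of translates of prototiles that cover $\mathbb R^n$ and have pairwise disjoint interiors, a \emph{patch} of $T$ is a finite subcollection, and $T-v$ is the tiling obtained by translating every tile by $-v$. The tiling $T$ has \emph{finite local complexity} (FLC) if for each $r>0$ it has only finitely many patches of diameter at most $r$ up to translation. It is \emph{repetitive} if for every patch $P$ of $T$ there is $R>0$ such that every ball of radius $R$ contains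 a translate of $P$ that occurs in $T$.

Two tilings \emph{agree on} a set $B$ if the same tiles meet $B$. In the tiling metric two tilings are close if they agree on a large ball about the origin after a small translation. All we use about this metric is that the sets
\[
\mathcal N(S,r)=\{S' : S'-u \text{ agrees with } S \text{ on } B(0,r) \text{ for some } |u|<1/r\},\qquad r>0,
\]
form a neighborhood basis at $S$. The \emph{tiling space}, or \emph{hull}, $\Omega_T$ is the closure of the orbit $\{T-v:v\in\mathbb R^n\}$; every patch of a tiling in $\Omega_T$ is a translate of a patch of $T$. The group $\mathbb R^n$ acts continuously on $\Omega_T$ by translation. We recall two standard facts: if $T$ has FLC then $\Omega_T$ is compact, and if $T$ is also repetitive then $\Omega_T$ is \emph{minimal}, that is, every orbit is dense. The hull is \emph{non-periodic} if $S-v\neq S$ for all $S\in\Omega_T$ and $v\ne0$, that is, if the action is free.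

\emph{From now on a hull means a non-periodic hull $\Omega=\Omega_T$ of a repetitive tiling $T$ with FLC.}

Mark an interior point, the \emph{puncture}, in each prototile, and hence in each tile. The \emph{canonical transversal} $\Xi\subset\Omega$ is the set of tilings with a puncture at the origin. It is a Cantor set, and $\Omega$ is locally the product of a disk and a Cantor set (Section~\ref{sec:basic}); the disk directions are the translation orbits.

\subsection{Return equivalence}

A \emph{pseudogroup} on a space $X$ is a collection of homeomorphisms between open subsets of $X$ that contains the identity, is closed under composition, inversion and restriction to open subsets, and contains every homeomorphism between open subsets that coincides near each point with one of its members. The \emph{holonomy pseudogroup} $\mathcal G$ on $\Xi$ is generated by the maps $\tau_v:S\mapsto S-v$, $v\in\mathbb R^n$, each defined on the clopen set $\{S\in\Xi:S-v\in\Xi\}$. Call a homeomorphism between open subsets of $\Xi$ a \emph{local translation} if near each point of its domain it has the form $S\mapsto S-w$ with $w$ constant.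 The local translations form a pseudogroup that contains every $\tau_v$, and each of them coincides near each point with some $\tau_w$. So $\mathcal G$ is exactly the set of local translations. For a nonempty clopen set $U\subset\Xi$, the restriction $\mathcal G|_U$ consists of the elements of $\mathcal G$ with domain and range in $U$.

\begin{definition}
Hulls $\Omega_1,\Omega_2$ of tilings of $\mathbb R^{n_1},\mathbb R^{n_2}$ are \emph{return equivalent} if there are nonempty clopen sets $U_i\subset\Xi_i$ and a homeomorphism $h:U_1\to U_2$ with $h\,\mathcal G_1|_{U_1}\,h^{-1}=\mathcal G_2|_{U_2}$. Such an $h$ is a \emph{return equivalence}.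
\end{definition}

The pseudogroup $\mathcal G|_U$ records which points of $U$ lie on a common orbit and how this relation persists under a small change of the tiling. As a collection of maps of the Cantor set $U$ it forgets the translation vectors: their lengths, their relative positions, and at first sight even the dimension $n$. The freedom to shrink $\Xi$ to $U$ removes the arbitrariness of the tiles: cutting every tile of a tiling of the line into two labeled halves changes $\Xi$ but not the topology of $\Omega$. The question is whether this transverse information determines the space. The following conjecture is posed in \cite{problem}.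

\medskip
\noindent\textbf{Conjecture.} \emph{Two non-periodic, minimal translational tiling spaces of finite local complexity are homeomorphic if they are return equivalent.}
\medskip

The simplest examples show why one would guess this, and why non-periodicity is assumed.

\begin{example}[Changing tile lengths]\label{ex:lengths}
Let $\mathcal A$ be a finite alphabet, $\sigma$ the shift $(\sigma x)_i=x_{i+1}$, and $X\subset\mathcal A^{\mathbb Z}$ a minimal subshift without periodic points. Given lengths $\ell:\mathcal A\to(0,\infty)$, let $T_x$ ($x\in X$) be the tiling of the line whose $i$-th tile is an interval of length $\ell(x_i)$ with label $x_i$ and midpoint $p_i(x)$, where $p_0(x)=0$. With midpoints as punctures, the translates of the $T_x$ form a hull $\Omega_\ell$, and $x\mapsto T_x$ identifies $X$ with $\Xi$. We have $T_x-p_k(x)=T_{\sigma^kx}$, and $p_k(x)$ depends only on the letters $x_i$ with $i$ between $0$ and $k$. Hence $\sigma^k$ is a local translation. Conversely, if $T_x$ is in the domain of $\tau_v$, then $v=p_k(x)$ for one $k$, so $v=p_k(y)$ for $y$ near $x$, and $\tau_v=\sigma^k$ near $x$. (The exponent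 $k$ is only locally constant: if $\ell(a)=1$ and $\ell(b)=3$, then $\tau_3$ is $\sigma$ where $x_0x_1=bb$ and $\sigma^2$ where $x_0x_1x_2=aab$.) So $\mathcal G$ consists of the homeomorphisms between open subsets of $X$ that are locally powers of $\sigma$, whatever $\ell$ is, and the identity of $X$ is a return equivalence between $\Omega_\ell$ and $\Omega_{\ell'}$. The two hulls are homeomorphic: stretch each tile affinely to its new length.
\end{example}

\begin{example}[Periodic tilings]\label{ex:cubes}
The tiling of $\mathbb R^n$ by unit cubes with vertices in $\mathbb Z^n$ has FLC and is repetitive, but it is periodic. Its orbit closure is the torus $\mathbb R^n/\mathbb Z^n$, the transversal is one point, and the pseudogroup is trivial. For $n=1$ and $n=2$ the pseudogroups are conjugate, but the circle is not homeomorphic to the $2$-torus.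
\end{example}

In Example~\ref{ex:lengths} the return equivalence respects the order of the punctures along each orbit, and the homeomorphism interpolates between consecutive punctures. A general return equivalence only gives, on each orbit, a bijection between two discrete sets. It may scramble nearby points, and for $n\ge2$ there is no order to interpolate along. A homeomorphism of the orbits must be produced from such a bijection, for all orbits at once and continuously in the transverse direction.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $\Omega_1,\Omega_2$ be hulls of tilings of $\mathbb R^{n_1},\mathbb R^{n_2}$ and let $h:U_1\to U_2$ be a return equivalence. Then $n_1=n_2=:n$, and there are a homeomorphism $\Phi:\Omega_1\to\Omega_2$ and a locally constant (hence bounded) function $t:U_1\to\mathbb R^n$ with $\Phi(S)=h(S)-t(S)$ for all $S\in U_1$.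
\end{theorem}

So the conjecture is true in every dimension. The second theorem, which is not used in the proof of the first, gives the converse and decides when the displacement $t$ can be removed.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] Homeomorphic hulls are return equivalent.
\item[(2)] If $n\ge2$, every return equivalence $h:U_1\to U_2$ extends to a homeomorphism $\Phi:\Omega_1\to\Omega_2$ with $\Phi|_{U_1}=h$.
\item[(3)] For $n=1$ statement (2) fails: every hull $\Omega$ with $n=1$ has a return equivalence to itself that extends to no homeomorphism $\Omega\to\Omega$.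
\end{enumerate}
\end{theorem}

By a known result of Fokkink and of Barge and Williams, the suspensions of the Sturmian minimal sets associated to irrationals $\alpha$ and $\beta$ are homeomorphic if and only if the continued fraction expansions of $\alpha$ and $\beta$ share a common tail. These suspensions are the hulls $\Omega_\ell$ of Example~\ref{ex:lengths} with $\ell\equiv1$, so by Theorems~\ref{thm:A} and \ref{thm:B}(1) the same condition characterizes their return equivalence. We do not use that result.

\subsection{Plan of the proof}

A return equivalence $h$ determines a cocycle $c$ by $h(S-v)=h(S)-c(S,v)$. For each $S\in U_1$, the map $c(S,\cdot)$ is a bijection from the return vectors of $S$ onto those of $h(S)$, and it is bi-Lipschitz with a constant independent of $S$. Theorem~\ref{thm:A} reduces to finding homeomorphisms $F_S$ of $\mathbb R^n$ that transform under translation as $c$ does and depend only on local patterns of $S$ (Section~\ref{sec:cocycle}). For $n=1$ this can be done by hand: $c$ is monotone on a sufficiently sparse set of \emph{markers}, and one interpolates (Section~\ref{sec:one}). In general,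 a compactness argument shows that after rescaling, $c$ is close to a bi-Lipschitz homeomorphism of $\mathbb R^n$ on a ball about each marker (Section~\ref{sec:limit}). These local homeomorphisms almost agree on overlaps. The Edwards--Kirby theorem corrects them so that they agree exactly (Section~\ref{sec:EK}), and a coloring of the markers, with a number of colors depending only on $n$, organizes the corrections into finitely many rounds (Section~\ref{sec:glue}). Part (3) of Theorem~\ref{thm:B} is proved in Section~\ref{sec:one}, part (2) in Section~\ref{sec:exact} and part (1) in Section~\ref{sec:converse}.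

Besides the Edwards--Kirby theorem we use two textbook facts of topology. \emph{Invariance of domain}: a continuous injective map from an open subset of $\mathbb R^n$ to $\mathbb R^n$ is open. \emph{Invariance of dimension}: if $\mathbb R^a$ and $\mathbb R^b$ are homeomorphic then $a=b$.

\section{Boxes and return vectors}\label{sec:basic}

Let $\Omega$ be a hull of tilings of $\mathbb R^n$. Choose $\rho_0>0$ such that every prototile contains in its interior the open ball of radius $\rho_0$ about its puncture. Interiors of tiles are disjoint, so distinct punctures of a tiling are at distance at least $\rho_0$. When two hulls are in play, $\rho_0$ is chosen to work for both.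

For $S\in\Xi$ and $r>0$ let $[S]_r$ be the set of $S'\in\Xi$ that agree with $S$ on $B(0,r)$.

\begin{lemma}\label{lem:cyl}
The set $\Xi$ is compact. For each $r$ the sets $[S]_r$ form a finite partition of $\Xi$ into clopen sets, and for each $S\in\Xi$ the sets $[S]_r$, $r>0$, form a neighborhood basis at $S$ in $\Xi$. In particular $\Xi$ is totally disconnected.
\end{lemma}

\begin{proof}
Let $S_j\in\Xi$ converge to $S\in\Omega$. For large $j$ there are $u_j\to0$ such that $S_j-u_j$ agrees with $S$ on $B(0,1)$, so $-u_j$ is a puncture of $S$. Punctures are $\rho_0$-separated, so $u_j=0$ for large $j$, and $S\in\Xi$. Thus $\Xi$ is closed in $\Omega$.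

Let $S\in\Xi$, $r\ge1/\rho_0$ and $S'\in\Xi\cap\mathcal N(S,r)$, say $S'-u$ agrees with $S$ on $B(0,r)$ with $|u|<\rho_0$. Then $u$ and $0$ are punctures of $S'$, so $u=0$. Hence $[S]_r=\Xi\cap\mathcal N(S,r)$, and these sets form a neighborhood basis at $S$. For any $r$, agreement on $B(0,r)$ is an equivalence relation whose classes are neighborhoods of each of their points, so the classes are open, and then also closed. Tiles have bounded diameter, so by FLC the patch of tiles meeting $B(0,r)$ is one of finitely many up to translation, and the translation must put one of finitely many punctures at $0$. So there are finitely many classes.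
\end{proof}

\begin{lemma}[Boxes]\label{lem:box}
For $0<\rho<\rho_0/2$ the map $\Xi\times B^\circ(0,\rho)\to\Omega$, $(S,w)\mapsto S-w$, is a homeomorphism onto an open subset of $\Omega$.
\end{lemma}

\begin{proof}
If $S-w=S'-w'$ then $S'=S-(w-w')$, so $w-w'$ is a puncture of $S$ at distance less than $\rho_0$ from the puncture $0$; thus $w=w'$ and $S=S'$. Let $T_j\to S-w$. There are $u_j\to0$ and $r_j\to\infty$ such that $T_j-u_j$ agrees with $S-w$ on $B(0,r_j)$. Then $S_j=T_j-u_j+w$ agrees with $S$ on $B(0,r_j-\rho)$, so for large $j$ we have $S_j\in\Xi$, $T_j=S_j-(w-u_j)$ and $|w-u_j|<\rho$, and $(S_j,w-u_j)\to(S,w)$. This shows that the image is open and the inverse continuous.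
\end{proof}

A \emph{box} is a set $\mathcal B=\{S-w-y:S\in W,\ |w|<\rho\}$ with $W\subset\Xi$ nonempty clopen, $0<\rho<\rho_0/2$ and $y\in\mathbb R^n$. It is open, and it has continuous coordinates $\pi:\mathcal B\to W$ and $\omega:\mathcal B\to B^\circ(0,\rho)$ with $T=\pi(T)-\omega(T)-y$. The fibers of $\pi$ are the \emph{plaques}. Since $W$ is totally disconnected, \emph{a connected subset of a box lies in one plaque}, and two points $T,T'$ of one plaque satisfy $T'=T-(\omega(T')-\omega(T))$. Every tiling is a translate of an element of $\Xi$, so boxes cover $\Omega$.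

For a nonempty clopen $U\subset\Xi$ and $S\in\Omega$, the \emph{return set} is $D^U(S)=\{v\in\mathbb R^n:S-v\in U\}$. It satisfies $D^U(S-u)=D^U(S)-u$.

\begin{lemma}[Return sets]\label{lem:ret}
Let $U\subset\Xi$ be nonempty and clopen.
\begin{enumerate}
\item[(a)] There is $R$ such that $D^U(S)$ is $R$-dense for every $S\in\Omega$.
\item[(b)] Distinct points of $D^U(S)$ are at distance at least $\rho_0$.
\item[(c)] For each $r$ the set $\mathcal V_r=\bigcup_{S\in U}D^U(S)\cap B(0,r)$ is finite, and $\mathcal V_r=-\mathcal V_r$.
\item[(d)] For each $v$ and each clopen $Y\subset U$, the set $\{S\in U:S-v\in Y\}$ is clopen.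
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathcal B=\{S-w:S\in U,|w|<\rho\}$ be a box. By minimality the open sets $\mathcal B-y$ cover $\Omega$, and by compactness $\mathcal B-y_1,\dots,\mathcal B-y_l$ do. Put $R=\rho+\max_i|y_i|$. Given $S\in\Omega$ and $x\in\mathbb R^n$, write $S-x=S'-w-y_i$ with $S'\in U$, $|w|<\rho$. Then $x-w-y_i\in D^U(S)\cap B(x,R)$.

(b) The points of $D^U(S)$ are punctures of $S$.

(c) A vector $v\in D^U(S)\cap B(0,r)$ with $S\in U$ is the puncture of a tile of $S$ meeting $B(0,r)$, and there are finitely many classes $[S]_r$. If $S,S-v\in U$ then $-v\in D^U(S-v)$.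

(d) The set is closed because $Y$ is closed in $\Omega$. If $S-v\in Y$, choose $r$ with $[S-v]_r\subset Y$. For $S'\in[S]_{r+|v|}$ the tiling $S'-v$ agrees with $S-v$ on $B(0,r)$, so it has a puncture at $0$ and lies in $[S-v]_r$. Hence the set is open.
\end{proof}

By (a) and freeness, every nonempty clopen $U$ is infinite. So $\Xi$ has no isolated point and is a Cantor set.

The three hypotheses enter the paper through these facts. Repetitivity gives (a): a clopen set sees every part of every orbit. FLC gives compactness and (c), which make all estimates uniform. Non-periodicity is freeness of the action: it lets us recover a vector $v$ from the pair $(S,S-v)$, and it makes markers possible (Lemma~\ref{lem:sparse}).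

We shall check many times that a construction depends only on local patterns. The tool is the following consequence of (d) and of the continuity of translations.

\medskip
\noindent\textbf{Locality principle.} \emph{Let $Y\subset U$ be clopen, let $T\mapsto a(T)$ be a locally constant function on $Y$ with values in any set, and let $v\in\mathbb R^n$. Then $\{S\in U:S-v\in Y\}$ is clopen and $S\mapsto a(S-v)$ is locally constant on it. A locally constant function on a clopen subset of $\Xi$ takes finitely many values.}
\medskip

The last lemma of this section is needed only for parts (1) and (3) of Theorem~\ref{thm:B}.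

\begin{lemma}\label{lem:disp}
The path components of a hull are its orbits. If $\Phi:\Omega_1\to\Omega_2$ is a homeomorphism of hulls, then $\Phi$ maps orbits onto orbits, and the function $a:\Omega_1\times\mathbb R^{n_1}\to\mathbb R^{n_2}$ defined by $\Phi(S-x)=\Phi(S)-a(S,x)$ is continuous.
\end{lemma}

\begin{proof}
Orbits are path connected. A path can be cut into finitely many pieces, each inside a box and hence inside a plaque, so it stays in one orbit. Thus $\Phi$ maps orbits onto orbits, and $a(S,x)$ exists; it is unique by freeness. Fix $(S_1,x_1)$. Choose $0=s_0<\dots<s_M=1$ and boxes $\mathcal B_j\subset\Omega_2$, with disk coordinates $\omega_j$, such that $\Phi(S_1-sx_1)\in\mathcal B_j$ for $s\in[s_j,s_{j+1}]$. By compactness of the intervals, $\Phi(S-sx)\in\mathcal B_j$ for $s\in[s_j,s_{j+1}]$ and all $(S,x)$ near $(S_1,x_1)$. Each of these paths lies in a plaque of $\mathcal B_j$, so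
\[
a(S,x)=\sum_{j=0}^{M-1}\Big(\omega_j\big(\Phi(S-s_{j+1}x)\big)-\omega_j\big(\Phi(S-s_jx)\big)\Big),
\]
which is continuous in $(S,x)$.
\end{proof}

\section{The cocycle of a return equivalence}\label{sec:cocycle}

Fix a return equivalence $h:U_1\to U_2$. Let $R_1,R_2$ be constants as in Lemma~\ref{lem:ret}(a) for $U_1,U_2$. For $S\in U_1$ write
\[
D_S=D^{U_1}(S)\subset\mathbb R^{n_1},\qquad D'_S=D^{U_2}(h(S))\subset\mathbb R^{n_2}.
\]

Fix $v$. The translation $S\mapsto S-v$ on the clopen set $\{S\in U_1:S-v\in U_1\}$ belongs to $\mathcal G_1|_{U_1}$, so its conjugate by $h$ is a local translation. Therefore, for $S\in U_1$ and $v\in D_S$, there is a vector $c(S,v)\in D'_S$ with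
\begin{equation}\label{eq:c}
h(S-v)=h(S)-c(S,v).
\end{equation}
It is unique by freeness. If the conjugate is the translation by $-w$ near $h(S)$, then $c(S',v)=w$ for all $S'$ near $S$; so $c(\cdot,v)$ is locally constant. Since $D_S\cap B(0,r)$ lies in a finite set independent of $S$, we obtain:
\begin{equation}\label{eq:cloc}
\text{for each $r$, the pair }\big(D_S\cap B(0,r),\ c(S,\cdot)|_{D_S\cap B(0,r)}\big)\text{ is locally constant in }S\in U_1.
\end{equation}
Uniqueness gives $c(S,0)=0$, and applying \eqref{eq:c} twice gives the cocycle identity
\begin{equation}\label{eq:cocycle}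
c(S,u)=c(S,v)+c(S-v,u-v)\qquad(u,v\in D_S).
\end{equation}

\begin{lemma}\label{lem:bilip}
There is $L\ge1$ such that for every $S\in U_1$ the map $c(S,\cdot)$ is an $L$-bi-Lipschitz bijection $D_S\to D'_S$.
\end{lemma}

\begin{proof}
The map $h^{-1}$ is also a return equivalence; let $c'$ be its cocycle. Applying $h^{-1}$ to \eqref{eq:c} gives $S-v=S-c'(h(S),c(S,v))$, so $c'(h(S),c(S,v))=v$ by freeness. The same argument with the roles exchanged shows that $c(S,\cdot)$ and $c'(h(S),\cdot)$ are mutually inverse bijections. It is therefore enough to prove a uniform Lipschitz bound for $c$; the bound for $c'$ then holds by symmetry and is the lower bound for $c$.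

By \eqref{eq:cocycle} it suffices to bound $|c(S,u)|/|u|$ for $S\in U_1$, $u\in D_S\setminus\{0\}$. We walk from $0$ to $u$ in $D_S$ by bounded steps. Put $M=\lceil|u|\rceil$, $v_0=0$, $v_M=u$, and choose $v_i\in D_S$ with $|v_i-iu/M|\le R_1$ for $0<i<M$. The steps have length at most $r=1+2R_1$. By \eqref{eq:cloc} and compactness, $Q=\max\{|c(T,v)|:T\in U_1,\ v\in D_T,\ |v|\le r\}$ is finite. By \eqref{eq:cocycle} and $|u|\ge\rho_0$,
\[
|c(S,u)|\le\sum_{i=0}^{M-1}|c(S-v_i,v_{i+1}-v_i)|\le Q(|u|+1)\le Q(1+\rho_0^{-1})|u|.\qedhere
\]
\end{proof}

So the pseudogroup remembers the large-scale geometry of the orbits after all. To see what must be constructed, suppose $\Phi$ is as in Theorem~\ref{thm:A}. It maps the orbit of $S$ onto the orbit of $h(S)$, so $\Phi(S-x)=h(S)-F_S(x)$ for a bijection $F_S$ of $\mathbb R^n$. Writing the point $S-x$ also as $(S-v)-(x-v)$ with $v\in D_S$ forces the identity (E) below. Conversely: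

\begin{proposition}\label{prop:crit}
Let $n_1=n_2=n$. Let $F_S:\mathbb R^n\to\mathbb R^n$, $S\in U_1$, be homeomorphisms such that
\begin{enumerate}
\item[(E)] $F_S(x)=c(S,v)+F_{S-v}(x-v)$ for all $v\in D_S$, $x\in\mathbb R^n$;
\item[(L)] for each $r$, the map $S\mapsto F_S|_{B(0,r)}$ is locally constant on $U_1$.
\end{enumerate}
Then $\Phi(S-x)=h(S)-F_S(x)$ defines a homeomorphism $\Phi:\Omega_1\to\Omega_2$, and $\Phi(S)=h(S)-t(S)$ on $U_1$ with $t(S)=F_S(0)$ locally constant.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:ret}(a) every point of $\Omega_1$ has the form $S-x$ with $S\in U_1$ and $|x|\le R_1$.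

\emph{Well defined.} If $S-x=S'-x'$ with $S,S'\in U_1$, then $S'=S-v$ with $v=x-x'\in D_S$, and by \eqref{eq:c} and (E)
\[
h(S')-F_{S'}(x')=h(S)-c(S,v)-F_{S-v}(x-v)=h(S)-F_S(x).
\]

\emph{Continuous.} The map $q:U_1\times B(0,R_1)\to\Omega_1$, $(S,x)\mapsto S-x$, is a continuous surjection of compact Hausdorff spaces, hence a quotient map. By (L), $(S,x)\mapsto F_S(x)$ is continuous, so $\Phi\circ q$ is continuous.

\emph{Surjective.} Every point of $\Omega_2$ is $h(S)-y$ for some $S\in U_1$ and $y\in\mathbb R^n$, and $y=F_S(x)$ for some $x$.

\emph{Injective.} Let $\Phi(S-x)=\Phi(S'-x')$ with $S,S'\in U_1$. Then $h(S')=h(S)-w$ for some $w$, and $w\in D'_S$. By Lemma~\ref{lem:bilip}, $w=c(S,v)$ with $v\in D_S$, so $h(S')=h(S-v)$ and $S'=S-v$. Put $x''=v+x'$, so that $S'-x'=S-x''$. Then $h(S)-F_S(x)=h(S)-F_S(x'')$, and freeness and injectivity of $F_S$ give $x=x''$.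

A continuous bijection of compact Hausdorff spaces is a homeomorphism.
\end{proof}

In Example~\ref{ex:lengths}, the map that sends the $i$-th tile of $T_x$ affinely and increasingly onto the $i$-th tile of the tiling with the new lengths satisfies (E) and (L). In general, (E) with $x=v$ reads $F_S(v)=c(S,v)+t(S-v)$. So $F_S$ must stay at bounded distance from $c(S,\cdot)$ on $D_S$, and $\Phi$ extends $h$ exactly when $F_S=c(S,\cdot)$ on $D_S$.

\section{Markers and the case of the line}\label{sec:one}

\subsection{A swap}

On the line the cocycle need not be monotone, so it cannot always be interpolated by a homeomorphism. The example that shows this proves Theorem~\ref{thm:B}(3).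

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $U\subset\Xi$ be nonempty clopen, $S_1\in U$, and let $a>0$ be an element of $D^U(S_1)$. Then $S_1-a\ne S_1$, and since $U$ is infinite there is $S_2\in U\setminus\{S_1,S_1-a\}$. Choose pairwise disjoint clopen neighborhoods $Y_1,Y_1',Y_2\subset U$ of $S_1,S_1-a,S_2$ and put $W=\{S\in Y_1:S-a\in Y_1'\}$. By Lemma~\ref{lem:ret}(d), $W$ and $W-a=\{S\in U:S+a\in W\}$ are clopen. They are disjoint and nonempty, and $U_0=U\setminus(W\cup(W-a))$ is clopen and contains $S_2$. Let $h:U\to U$ be $S\mapsto S-a$ on $W$, $S\mapsto S+a$ on $W-a$, and the identity on $U_0$. Then $h=h^{-1}$ is a local translation, so it conjugates $\mathcal G|_U$ to itself.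

Suppose that a homeomorphism $\Phi$ of $\Omega$ extends $h$. Since $\Phi(S_2)=S_2$, Lemma~\ref{lem:disp} gives a continuous $f:\mathbb R\to\mathbb R$ with $\Phi(S_2-x)=S_2-f(x)$. It is injective because $\Phi$ is injective and the action is free, so it is strictly monotone. It fixes every point of the infinite set $D^{U_0}(S_2)$, so it is increasing. But for $v\in D^W(S_2)$, which is nonempty, $f(v)=v+a$ and $f(v+a)=v$. This is a contradiction.
\end{proof}

The swap disturbs the order only at the scale $a$. If we look at the cocycle on a subset of $D_S$ whose points are far apart, such disturbances become invisible. The subset must be chosen by a local rule, that is, it must be the return set of a clopen set.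

\subsection{Markers}

The next two lemmas hold in every dimension. Let $U\subset\Xi$ be nonempty clopen, with $R$ and $\mathcal V_r$ as in Lemma~\ref{lem:ret}.

\begin{lemma}[Sparse partitions]\label{lem:sparse}
For each $r>0$ there is a finite partition of $U$ into clopen sets $W_1,\dots,W_J$ such that $S,S-v\in W_j$ and $|v|\le r$ imply $v=0$.
\end{lemma}

\begin{proof}
Fix $S_0\in U$ and $v\in\mathcal V_r\setminus\{0\}$. If $S_0-v\notin U$, let $Y_v=\{S\in U:S-v\notin U\}$. If $S_0-v\in U$, then $S_0-v\ne S_0$ by freeness; take disjoint clopen neighborhoods $Y,Y'\subset U$ of $S_0,S_0-v$ and let $Y_v=\{S\in Y:S-v\in Y'\}$. In both cases $Y_v$ is a clopen neighborhood of $S_0$ that does not contain both $S$ and $S-v$ for any $S$. The finite intersection of the $Y_v$ is a clopen neighborhood of $S_0$ with the required property. Cover $U$ by finitely many such neighborhoods and subtract from each one the preceding ones.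
\end{proof}

\begin{lemma}[Markers]\label{lem:markers}
For each $\lambda>0$ there is a clopen set $V\subset U$ such that, for all $S\in U$, distinct points of $D^V(S)$ are more than $\lambda$ apart and $D^V(S)$ is $(\lambda+R)$-dense.
\end{lemma}

\begin{proof}
We choose a maximal separated set greedily, and the sparse partition tells us in which order. Take $W_1,\dots,W_J$ from Lemma~\ref{lem:sparse} with $r=\lambda$. Put $V_0=\emptyset$,
\[
V_j=V_{j-1}\cup\{S\in W_j: S-v\notin V_{j-1}\text{ for all }v\in\mathcal V_\lambda\},
\]
and $V=V_J$. Each $V_j$ is clopen by Lemma~\ref{lem:ret}(c),(d), and $V\cap W_j\subset V_j$. Suppose $T,T-v\in V$ with $0<|v|\le\lambda$. Then $T\in W_i$, $T-v\in W_j$ with $i\ne j$, and after exchanging $T$ with $T-v$ and $v$ with $-v$ we may assume $j<i$. Then $T-v\in V_j\subset V_{i-1}$, so $T$ was not admitted at stage $i$, a contradiction. This gives the separation. Every $T\in W_j$ is either admitted at stage $j$ or has $T-v\in V_{j-1}$ for some $|v|\le\lambda$. So every point of $D^U(S)$ is within $\lambda$ of $D^V(S)$, and $D^U(S)$ is $R$-dense.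
\end{proof}

\subsection{Interpolation on the line}

We now prove Theorem~\ref{thm:A} by hand under the assumption $n_1=n_2=1$. The general proof does not depend on this computation, but it follows the same pattern.

Let $\lambda=2L^2R_1$, let $V\subset U_1$ be given by Lemma~\ref{lem:markers}, and let $M_S=D^V(S)\subset D_S$ be the set of markers of $S\in U_1$. Write $c=c(S,\cdot)$. We claim that for markers $p<q<r$ the value $c(q)$ lies between $c(p)$ and $c(r)$. Otherwise $c(p)$ and $c(r)$ lie on the same side of $c(q)$, so either $c(p)$ lies between $c(q)$ and $c(r)$, or $c(r)$ lies between $c(q)$ and $c(p)$. Consider the first case. Consecutive points of $D_S$ are at most $2R_1$ apart. As $u$ runs through $D_S\cap[q,r]$ in increasing order, $c(u)$ travels from $c(q)$ to $c(r)$ in steps of length at most $2LR_1$. So $|c(u)-c(p)|\le 2LR_1$ for some such $u$, and therefore $u-p\le 2L^2R_1=\lambda$. But $u-p\ge q-p>\lambda$. In the second case let $u$ run through $D_S\cap[p,q]$ from $q$ to $p$; one finds $u$ with $r-u\le\lambda$, while $r-u\ge r-q>\lambda$.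

Thus $c$ is strictly monotone on $M_S$. Let $F_S$ be equal to $c$ on $M_S$ and affine between consecutive markers. It is continuous and strictly monotone, and $|c(p)|\ge|p|/L$ with $M_S$ unbounded in both directions, so $F_S$ is a homeomorphism of $\mathbb R$. For $v\in D_S$ we have $M_{S-v}=M_S-v$; both sides of (E) agree on $M_S$ by \eqref{eq:cocycle}, and both are affine between consecutive markers. Consecutive markers are at most $2(\lambda+R_1)$ apart, so $F_S|_{[-r,r]}$ is determined by the markers in $B(0,r+2\lambda+2R_1)$ and the values of $c$ on them; this gives (L) by \eqref{eq:cloc} and Lemma~\ref{lem:ret}(d). Proposition~\ref{prop:crit} completes the proof in this case.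

Two things were used: at a large scale the cocycle behaves like a homeomorphism, and there is a canonical way to fill in a homeomorphism between markers. For $n\ge2$ the first survives as a compactness statement. The second has no direct substitute, since no monotonicity is available to make an interpolation injective, and most of the work below goes into replacing it.

\section{The cocycle at a large scale}\label{sec:limit}

We return to arbitrary dimensions. It is convenient to shrink space by a factor $\lambda\ge1$, so that markers are at distance of order $1$ and return sets look dense. For $S\in U_1$ put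
\[
S\cdot x=S-\lambda x,\qquad E_S=\lambda^{-1}D_S,\qquad E'_S=\lambda^{-1}D'_S,\qquad \gamma_S(x)=\lambda^{-1}c(S,\lambda x)\quad(x\in E_S),
\]
and $\varepsilon=R_1/\lambda$. Then $E_S$ is $\varepsilon$-dense, $E'_S$ is $R_2/\lambda$-dense, and $\gamma_S:E_S\to E'_S$ is an $L$-bi-Lipschitz bijection with $\gamma_S(0)=0$; the constant $L$ is unaffected by the scaling. For $v\in E_S$,
\begin{equation}\label{eq:gamma}
E_{S\cdot v}=E_S-v,\qquad \gamma_S(u)=\gamma_S(v)+\gamma_{S\cdot v}(u-v)\ \ (u\in E_S),\qquad E'_S=\gamma_S(v)+E'_{S\cdot v},
\end{equation}
and by \eqref{eq:cloc} the pair $(E_S\cap B(0,r),\gamma_S|_{E_S\cap B(0,r)})$ is locally constant in $S$ for each $r$.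

\begin{lemma}\label{lem:limit}
We have $n_1=n_2=:n$. For every $\delta>0$ there is $\lambda_0(\delta)$ such that for all $\lambda\ge\lambda_0(\delta)$ and all $S\in U_1$ there is an $L$-bi-Lipschitz homeomorphism $g:\mathbb R^n\to\mathbb R^n$ with $|g(x)-\gamma_S(x)|\le\delta$ for all $x\in E_S\cap B(0,5)$.
\end{lemma}

\begin{proof}
Let $\lambda_j\to\infty$ and $S_j\in U_1$ be arbitrary sequences, and let $E_j,E'_j,\gamma_j$ be the objects above for $(\lambda_j,S_j)$. For each $x\in\mathbb Q^{n_1}$ choose $x_j\in E_j$ with $x_j\to x$. Since $|\gamma_j(x_j)|\le L|x_j|$ is bounded, a diagonal argument gives a subsequence along which $\gamma_j(x_j)$ converges to a limit $g(x)$ for all $x\in\mathbb Q^{n_1}$. The bi-Lipschitz inequalities pass to the limit, so $g$ extends to an $L$-bi-Lipschitz map $g:\mathbb R^{n_1}\to\mathbb R^{n_2}$.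

Along the subsequence, $\sup_{E_j\cap B(0,r)}|\gamma_j-g|\to0$ for each $r$. Indeed, given $\eta>0$, take rational points $x^1,\dots,x^l$ such that the balls $B(x^i,\eta)$ cover $B(0,r)$. For $z\in E_j\cap B(0,r)\cap B(x^i,\eta)$,
\[
|\gamma_j(z)-g(z)|\le L|z-x^i_j|+|\gamma_j(x^i_j)-g(x^i)|+L|x^i-z|\le 2L\eta+o(1),
\]
where $o(1)$ is uniform over the finitely many $i$.

The map $g$ is onto. Given $y\in\mathbb R^{n_2}$, choose $y_j\in E'_j$ with $y_j\to y$ and write $y_j=\gamma_j(z_j)$. Then $|z_j|\le L|y_j|$ is bounded, so $z_j\to z$ along a further subsequence, and $g(z)=\lim g(z_j)=\lim\gamma_j(z_j)=y$. So $g$ is a homeomorphism, and $n_1=n_2$ by invariance of dimension.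

If the second claim failed for some $\delta$, there would be $\lambda_j\to\infty$ and $S_j$ for which no $g$ exists. The limit map just constructed serves for large $j$ in the subsequence, a contradiction.
\end{proof}

In rescaled form, our goal is the following statement. We call a family of maps $f_S:O_S\to\mathbb R^n$, $S\in U_1$, defined on open sets $O_S\subset\mathbb R^n$,
\begin{itemize}
\item \emph{equivariant} if $O_{S\cdot v}=O_S-v$ and $f_S(x)=\gamma_S(v)+f_{S\cdot v}(x-v)$ for all $v\in E_S$, $x\in O_S$;
\item \emph{local} if for each $r$ the pair $(O_S\cap B(0,r),f_S|_{O_S\cap B(0,r)})$ is locally constant in $S\in U_1$.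
\end{itemize}

\begin{proposition}\label{prop:glue}
There are $\lambda\ge1$, a number $\delta$ with $0<\delta\le1/(32L)$, and an equivariant local family of homeomorphisms $f_S:\mathbb R^n\to\mathbb R^n$ with $|f_S(v)-\gamma_S(v)|\le\delta$ for all $S\in U_1$, $v\in E_S$.
\end{proposition}

If $(f_S)$ is an equivariant local family of homeomorphisms of $\mathbb R^n$, then $F_S(x)=\lambda f_S(x/\lambda)$ satisfies (E) and (L). So Lemma~\ref{lem:limit}, Proposition~\ref{prop:glue} and Proposition~\ref{prop:crit} together prove Theorem~\ref{thm:A}. The estimate in Proposition~\ref{prop:glue} will be used for Theorem~\ref{thm:B}(2).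

Lemma~\ref{lem:limit} provides a homeomorphism on a ball about each marker. We want to add these balls one after another, correcting the map already built so that it fits. There are infinitely many markers and a local rule cannot enumerate them, so we treat at once all markers of a family whose balls are disjoint. Each round of corrections enlarges the error by an amount over which we have no quantitative control, so the number of rounds must be known \emph{before} the initial accuracy $\delta$, and hence $\lambda$, is chosen. The sparse partitions of Lemma~\ref{lem:sparse} have a number of pieces that depends on $\lambda$; the following coloring does not. Put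
\[
N=21^n .
\]

\begin{lemma}[Colors]\label{lem:colors}
Let $\lambda\ge\max(1,R_1)$. There are disjoint clopen sets $V^1,\dots,V^N\subset U_1$ such that, with $P^k_S=\{p\in E_S:S\cdot p\in V^k\}$ and $P_S=\bigcup_kP^k_S$, for every $S\in U_1$ the set $P_S$ is $2$-dense and distinct points of the same $P^k_S$ are more than $10$ apart.
\end{lemma}

\begin{proof}
Take $V$ from Lemma~\ref{lem:markers} for $U=U_1$ and this $\lambda$, and let $P_S=\lambda^{-1}D^V(S)$. Its points are more than $1$ apart, and it is $2$-dense because $\lambda+R_1\le2\lambda$. The open balls of radius $1/2$ about the points of $P_S\cap B(0,10)$ are disjoint and lie in $B(0,21/2)$, so there are at most $21^n$ such points. For $S\in V$ one of them is $0$, so $S$ has at most $N-1$ \emph{neighbors} $S\cdot p\in V$, $0<|p|\le10$.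

Let $X_1,\dots,X_J$ be the intersections with $V$ of the sets given by Lemma~\ref{lem:sparse} for $r=10\lambda$; neighbors lie in different $X_i$. Define $\chi:V\to\{1,\dots,N\}$ on $X_1,X_2,\dots$ in turn: for $S\in X_i$, let $\chi(S)$ be the least color not taken by a neighbor of $S$ in $X_1\cup\dots\cup X_{i-1}$. The vectors $p$ involved range over a finite set, so $\chi$ is locally constant on each $X_i$ by induction and the locality principle. Of two neighbors, the one in the set with the larger index avoids the color of the other. Put $V^k=\chi^{-1}(k)$.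
\end{proof}

We have $P^k_{S\cdot v}=P^k_S-v$ for $v\in E_S$, and $P^k_S\cap B(0,r)$ is locally constant in $S$ by Lemma~\ref{lem:ret}(c),(d).

\section{Cutting off embeddings close to the identity}\label{sec:EK}

Suppose that two embeddings $f,g$ are uniformly close on an open set $A$, and that we want a new embedding equal to $g$ on a compact set $C\subset A$ and to $f$ near the frontier of $A$. Passing to $\psi=g^{-1}\circ f$, we may take $g$ to be the identity. On the line this is elementary: if $A=(-3,3)$, $C=[-1,1]$ and $|\psi-\mathrm{id}|<1/2$, then $\psi$ is increasing with $\psi(-2)<-1$ and $\psi(2)>1$, and we use the identity on $C$, $\psi$ off $(-2,2)$, and affine maps on the two remaining intervals. In higher dimensions a convex combination of $\psi$ and the identity has no reason to be injective, since $\psi$ is controlled only in the uniform norm. The Edwards--Kirby theorem solves exactly this problem.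

For $A\subset\mathbb R^n$ open, let $I(A)$ be the space of embeddings $A\to\mathbb R^n$, that is, continuous injective maps (they are open by invariance of domain), with the compact-open topology, which is the topology of uniform convergence on compact subsets of $A$. Let $\iota\in I(A)$ be the inclusion.

\begin{theorem}[Edwards--Kirby {\cite[Theorem 5.1]{EK}}, for the manifold $\mathbb R^n$]\label{thm:EK}
Let $C\subset A\subset\mathbb R^n$ with $C$ compact and $A$ open. There are a neighborhood $\mathcal P$ of $\iota$ in $I(A)$, a compact set $K\subset A$ and a continuous map $\varphi:\mathcal P\times[0,1]\to I(A)$ such that, for all $\psi\in\mathcal P$ and $t\in[0,1]$, we have $\varphi(\psi,0)=\psi$, $\varphi(\psi,1)|_C=\mathrm{id}$, and $\varphi(\psi,t)=\psi$ on $A\setminus K$.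
\end{theorem}

The neighborhood $\mathcal P$ depends on the pair $(C,A)$. Our pairs will come from the positions of markers, which depend on $\lambda$, while $\lambda$ has to be chosen after the size of $\mathcal P$ is known. We break the circle by rounding the pairs to a grid that depends only on $n$. Put
\[
\mu=1/N,\qquad \tau=\frac{\mu}{8\sqrt n},
\]
and call the cubes $\tau(z+[0,1]^n)$, $z\in\mathbb Z^n$, \emph{grid cubes}; they have diameter $\mu/8$. Let $\mathcal F$ be the set of pairs $(C,A)$ in which $C\subset B(0,5)$ is a union of grid cubes (possibly empty) and $A$ is the interior of the union of all grid cubes meeting $C$. The set $\mathcal F$ is finite and depends only on $n$. For $(C,A)\in\mathcal F$ we have $C\subset A$, because the grid cubes that contain a given point form a neighborhood of it, and every point of $A$ is within $\mu/8$ of $C$.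

\begin{lemma}\label{lem:unifEK}
For each $\eta>0$ there is $\theta=\theta(n,\eta)>0$ with the following property. For every $(C,A)\in\mathcal F$ and every embedding $\psi:A\to\mathbb R^n$ with $\sup_A|\psi-\mathrm{id}|<\theta$ there is an embedding $\psi':A\to\mathbb R^n$ such that $\psi'=\mathrm{id}$ on $C$, $\psi'=\psi$ off a compact subset of $A$, $\psi'(A)=\psi(A)$, and $\sup_A|\psi'-\mathrm{id}|\le\eta$.
\end{lemma}

The condition $\psi'(A)=\psi(A)$ is what will keep the corrected map injective globally, and the bound by $\eta$ keeps it close to the cocycle for the next round.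

\begin{proof}
Since $\mathcal F$ is finite, it suffices to treat one pair. If $C=\emptyset$ then $A=\emptyset$ and there is nothing to prove. Otherwise take $\mathcal P,K,\varphi$ from Theorem~\ref{thm:EK}.

\emph{The deformation preserves the image.} Let $\psi\in\mathcal P$ and $\varphi_t=\varphi(\psi,t)$. Choose a compact $K'\subset A$ with $K\subset\operatorname{int}K'$, let $\partial K'=K'\setminus\operatorname{int}K'$, and let $G=\mathbb R^n\setminus\psi(\partial K')$, an open set. On $\partial K'$ we have $\varphi_t=\psi$. The set $Q_t=\varphi_t(\operatorname{int}K')$ is open, and by injectivity $Q_t=\varphi_t(K')\cap G$, which is closed in $G$. So $Q_t$ is a union of components of $G$. For $x\in\operatorname{int}K'$ the path $s\mapsto\varphi_s(x)$ stays in $G$, so $\varphi_t(x)$ and $\varphi_0(x)$ lie in the same component of $G$. Hence $Q_t$ and $Q_0$ are unions of the same components, and $Q_t=Q_0$. As $\varphi_t=\psi$ on $A\setminus\operatorname{int}K'$, we get $\varphi_t(A)=\psi(A)$.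

\emph{Normalization.} The end point $\varphi(\psi,1)$ is close to $\zeta=\varphi(\iota,1)$, which we do not know to be the inclusion. By the previous step $\zeta$ is a homeomorphism of $A$ onto $A$. It is the identity on $C$ and on $A\setminus K$, so $\zeta(K)=K$. Put $\psi'=\varphi(\psi,1)\circ\zeta^{-1}$. Then $\psi'=\mathrm{id}$ on $C$, $\psi'=\psi$ on $A\setminus K$, and $\psi'(A)=\psi(A)$. Moreover
\[
\sup_K|\psi'-\mathrm{id}|=\sup_K|\varphi(\psi,1)-\zeta|,
\]
which tends to $0$ as $\psi\to\iota$ in $I(A)$, by continuity of $\varphi(\cdot,1)$ at $\iota$. Choose $\theta\le\eta$ so small that $\sup_A|\psi-\mathrm{id}|<\theta$ implies $\psi\in\mathcal P$ and $\sup_K|\psi'-\mathrm{id}|\le\eta$. On $A\setminus K$ we have $|\psi'-\mathrm{id}|=|\psi-\mathrm{id}|<\eta$.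
\end{proof}

For each $\eta$, each $(C,A)\in\mathcal F$ and each admissible $\psi$ we fix one choice of $\psi'$, so that $\psi'$ is a function of $\eta$, $(C,A)$ and $\psi$ alone. No continuity of this choice is needed: all data in the construction are locally constant in the tiling, and any function of locally constant data is locally constant.

\section{Gluing: proof of Proposition~\ref{prop:glue}}\label{sec:glue}

\subsection{Constants and charts}

The order of the choices matters. The numbers $N,\mu$ and the family $\mathcal F$ depend only on $n$. Put $r_k=4-k\mu$ for $0\le k\le N$, so that $r_0=4$, $r_N=3$ and $r_{k-1}=r_k+\mu$. The error allowed after round $k$ is $\delta_k$, defined downwards: $\delta_N=\mu/(32L)$, and for $k=N,\dots,1$,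
\[
\eta_k=\frac{\delta_k}{2L},\qquad\theta_k=\theta(n,\eta_k),\qquad 0<\delta_{k-1}\le\frac{\delta_k}4,\qquad 3L\delta_{k-1}<\theta_k .
\]
These numbers depend only on $n$ and $L$. Only now fix $\lambda\ge\max(1,R_1,\lambda_0(\delta_0))$ so large that $\varepsilon=R_1/\lambda\le\delta_0/L$, and take the sets $V^k$ of Lemma~\ref{lem:colors}, with union $V$. For $0\le k\le N$,
\begin{equation}\label{eq:const}
2\varepsilon+2L\delta_k\le 4L\delta_N=\mu/8 .
\end{equation}

The pair $(E_T\cap B(0,5),\gamma_T|_{E_T\cap B(0,5)})$ takes finitely many values on $V$, and the conclusion of Lemma~\ref{lem:limit} depends only on this pair. Choose one homeomorphism as in that lemma, with $\delta=\delta_0$, for each value, and call it $g_T$. Then $T\mapsto g_T$ is locally constant on $V$. For $S\in U_1$ and $p\in P_S$ define the \emph{chart} at $p$ by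
\[
g_{S,p}(x)=\gamma_S(p)+g_{S\cdot p}(x-p).
\]
It is an $L$-bi-Lipschitz homeomorphism of $\mathbb R^n$, and $g_{T,0}=g_T$ for $T\in V$. For $v\in E_S\cap B(p,5)$, \eqref{eq:gamma} gives $g_{S,p}(v)-\gamma_S(v)=g_{S\cdot p}(v-p)-\gamma_{S\cdot p}(v-p)$, which has norm at most $\delta_0$. Since $\varepsilon\le1$ and $L\varepsilon\le\delta_0$,
\begin{equation}\label{eq:chart}
|g_{S,p}(x)-\gamma_S(v)|\le 2\delta_0\qquad\text{if }|x-p|\le4,\ v\in E_S,\ |x-v|\le\varepsilon .
\end{equation}

\subsection{The inductive statement}

For $0\le k\le N$ let
\[
O^k_S=\bigcup_{j=1}^k\ \bigcup_{p\in P^j_S}B^\circ(p,r_k),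
\]
so $O^0_S=\emptyset$. We construct, by induction on $k$, an equivariant local family of continuous injective maps $f^k_S:O^k_S\to\mathbb R^n$ such that
\begin{equation}\label{eq:approx}
|f^k_S(x)-\gamma_S(v)|\le\delta_k\qquad\text{if }x\in O^k_S,\ v\in E_S,\ |x-v|\le\varepsilon .
\end{equation}
The radii decrease with $k$ because each correction needs a collar in which to die out; $N$ collars of width $\mu$ cost a total of $1$.

Estimate \eqref{eq:approx} has two uses. With \eqref{eq:chart} it shows that $f^k_S$ is close to the charts. It also reduces injectivity to a local question: \emph{if a map $f^k_S$ satisfies \eqref{eq:approx}, then}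
\begin{equation}\label{eq:almost}
f^k_S(x)=f^k_S(y)\ \Longrightarrow\ |x-y|\le\mu/8 .
\end{equation}
Indeed, choose $v,w\in E_S$ within $\varepsilon$ of $x,y$. Then $|v-w|\le L|\gamma_S(v)-\gamma_S(w)|\le2L\delta_k$, and \eqref{eq:const} applies.

For $k=0$ there is nothing to construct. Let $k\ge1$ and suppose that $f^{k-1}$ is given. On the new balls $B^\circ(p,r_k)$, $p\in P^k_S$, we shall use the charts. First we correct $f^{k-1}_S$ so that it equals $g_{S,p}$ where the new ball meets the old ones (Figure~\ref{fig:lens}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]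
\begin{scope}
\clip (0,0) circle (2.3);
\fill[gray!20] (3.2,0) circle (2.3);
\end{scope}
\begin{scope}
\clip (0,0) circle (2.15);
\fill[gray!55] (3.2,0) circle (2.15);
\end{scope}
\draw[dashed] (0,0) circle (2.6);
\draw (0,0) circle (2);
\draw (3.2,0) circle (2);
\fill (0,0) circle (0.05) node[below] {$q$};
\fill (3.2,0) circle (0.05) node[below] {$p$};
\draw (0,0) -- (-2,0) node[midway,above] {$r_k$};
\draw (3.2,0) -- (5.2,0) node[midway,above] {$r_k$};
\node at (-2.6,2.1) {$r_{k-1}$};
\end{tikzpicture}
\caption{One gluing step, for a marker $p$ of color $k$ and a marker $q$ of smaller color. The old map is defined inside the dashed circle of radius $r_{k-1}$ about $q$. It is changed only inside the light lens (radii $r_k+\mu/2$), and on the dark lens (radii $r_k+\mu/4$) the changed map equals the chart at $p$. The new map is the changed map inside the solid circle about $q$ and the chart inside the solid circle about $p$; the overlap of the solid circles lies in the dark lens with a margin.}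
\label{fig:lens}
\end{figure}

\subsection{The correction at one marker}

Let $T\in V^k$, so that the marker is the origin. Let $C^*_T$ be the set of $x$ with $|x|\le r_k+\mu/4$ and $|x-q|\le r_k+\mu/4$ for some $q\in\bigcup_{j<k}P^j_T$. Only the finitely many $q$ with $|q|\le8$ contribute, so $C^*_T$ is compact. Let $C_T$ be the union of the grid cubes meeting $C^*_T$, and $A_T$ the interior of the union of the grid cubes meeting $C_T$. Every point of $C_T$ is within $\mu/8$ of $C_T^*$ and every point of $A_T$ is within $\mu/4$ of $C^*_T$. Since $r_k+\mu/2<r_{k-1}\le4$, we have $(C_T,A_T)\in\mathcal F$ and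
\[
C^*_T\subset C_T\subset A_T\subset B(0,4)\cap O^{k-1}_T .
\]
Let $\psi_T=g_T^{-1}\circ f^{k-1}_T|_{A_T}$, an embedding. For $x\in A_T$ choose $v\in E_T$ with $|x-v|\le\varepsilon$. By \eqref{eq:approx} for $k-1$ and \eqref{eq:chart} with $p=0$, $|f^{k-1}_T(x)-g_T(x)|\le\delta_{k-1}+2\delta_0\le3\delta_{k-1}$. As $g_T^{-1}$ is $L$-Lipschitz, $\sup_{A_T}|\psi_T-\mathrm{id}|\le3L\delta_{k-1}<\theta_k$. Let $\psi'_T$ be the chosen embedding of Lemma~\ref{lem:unifEK} for $\eta=\eta_k$.

The data $(C_T,A_T,g_T,\psi'_T)$ are locally constant in $T\in V^k$. Indeed, $C_T$ and $A_T$ depend only on the sets $P^j_T\cap B(0,8)$; the map $\psi_T$ is determined by $A_T$, $g_T$ and the restriction of $f^{k-1}_T$ to $O^{k-1}_T\cap B(0,4)$, which is locally constant since $f^{k-1}$ is local; and $\psi'_T$ is a function of $(C_T,A_T)$ and $\psi_T$.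

\subsection{All corrections at once, and the new map}

Let $S\in U_1$. For $p\in P^k_S$ put $A_{S,p}=p+A_{S\cdot p}\subset B(p,4)\cap O^{k-1}_S$. Markers of color $k$ are more than $10$ apart, so these sets are pairwise disjoint and form a locally finite family. Define $\hat f_S:O^{k-1}_S\to\mathbb R^n$ by
\[
\hat f_S(x)=\gamma_S(p)+g_T\big(\psi'_T(x-p)\big)\quad(x\in A_{S,p},\ T=S\cdot p),\qquad \hat f_S=f^{k-1}_S\ \text{ off }\bigcup_{p\in P^k_S}A_{S,p}.
\]
By equivariance of $f^{k-1}$, on $A_{S,p}$ we have $f^{k-1}_S(x)=\gamma_S(p)+g_T(\psi_T(x-p))$: the correction replaces $\psi_T$ by $\psi'_T$. The properties of $\psi'_T$ translate as follows.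
\begin{itemize}
\item $\hat f_S$ is continuous. It equals $f^{k-1}_S$ off a locally finite union of compact sets $K_p\subset A_{S,p}$, which is closed. So $\hat f_S$ is continuous on each of the open sets $A_{S,p}$ and $O^{k-1}_S\setminus\bigcup_pK_p$, which cover $O^{k-1}_S$.
\item $\hat f_S$ is injective. The sets $A_{S,p}$ and the complement of their union partition $O^{k-1}_S$. On each piece $\hat f_S$ is injective and has the same image as $f^{k-1}_S$, because $\psi'_T(A_T)=\psi_T(A_T)$. These images are pairwise disjoint since $f^{k-1}_S$ is injective.
\item $\hat f_S=g_{S,p}$ on $p+C_T$, and $|\hat f_S-g_{S,p}|\le L\eta_k=\delta_k/2$ on $A_{S,p}$.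
\end{itemize}

Let $O'_S=\bigcup_{j<k}\bigcup_{q\in P^j_S}B^\circ(q,r_k)\subset O^{k-1}_S$, so that $O^k_S=O'_S\cup\bigcup_{p\in P^k_S}B^\circ(p,r_k)$. Define
\[
f^k_S=\hat f_S\ \text{ on }O'_S,\qquad f^k_S=g_{S,p}\ \text{ on }B^\circ(p,r_k),\ p\in P^k_S .
\]
For $p\in P^k_S$ and $T=S\cdot p$, the relation $P^j_T=P^j_S-p$ shows that $p+C^*_T$ is the set of $x$ within $r_k+\mu/4$ of $p$ and of some $q\in\bigcup_{j<k}P^j_S$. So $O'_S\cap B^\circ(p,r_k)\subset p+C^*_T$, where the two definitions agree. The new balls are pairwise disjoint. Hence $f^k_S$ is well defined, and it is continuous because the pieces are open.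

\subsection{Verification}

\emph{Equivariance.} Let $v\in E_S$, $p\in P^k_S$, $T=S\cdot p$. Then $p-v\in P^k_{S\cdot v}$ and $(S\cdot v)\cdot(p-v)=T$, so $A_{S\cdot v,p-v}=A_{S,p}-v$. By \eqref{eq:gamma},
\[
\gamma_S(v)+g_{S\cdot v,p-v}(x-v)=\gamma_S(v)+\gamma_{S\cdot v}(p-v)+g_T(x-p)=g_{S,p}(x),
\]
and for $x\in A_{S,p}$,
\[
\gamma_S(v)+\hat f_{S\cdot v}(x-v)=\gamma_S(v)+\gamma_{S\cdot v}(p-v)+g_T(\psi'_T(x-p))=\hat f_S(x).
\]
Off the sets $A_{S,p}$ the identity for $\hat f$ is that for $f^{k-1}$. Finally $O'_{S\cdot v}=O'_S-v$ and $O^k_{S\cdot v}=O^k_S-v$.

\emph{Locality.} Fix $r$ and $S_0\in U_1$. For $S$ near $S_0$ the finite sets $P^j_S\cap B(0,r+4)$ do not change, so neither do $O'_S\cap B(0,r)$ and $O^k_S\cap B(0,r)$; nor does $f^{k-1}_S$ on $O^{k-1}_S\cap B(0,r)$. Only the finitely many $p\in P^k_S\cap B(0,r+4)$ have $A_{S,p}$ or $B^\circ(p,r_k)$ meeting $B(0,r)$. For each of them $\gamma_S(p)$ and the data $(A_T,g_T,\psi'_T)$ at $T=S\cdot p$ are constant near $S_0$, by the locality principle. These data determine $f^k_S$ on $O^k_S\cap B(0,r)$.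

\emph{Estimate \eqref{eq:approx}.} Let $x\in O^k_S$, $v\in E_S$, $|x-v|\le\varepsilon$, and note $2\delta_0\le2\delta_{k-1}\le\delta_k/2$. If $x\in B^\circ(p,r_k)$ with $p\in P^k_S$, then \eqref{eq:chart} gives the bound $2\delta_0$. Otherwise $x\in O'_S$ and $f^k_S(x)=\hat f_S(x)$. If $x\in A_{S,p}$ for some $p$, then $|x-p|\le4$ and
\[
|\hat f_S(x)-\gamma_S(v)|\le|\hat f_S(x)-g_{S,p}(x)|+|g_{S,p}(x)-\gamma_S(v)|\le\delta_k/2+2\delta_0\le\delta_k .
\]
If not, $\hat f_S(x)=f^{k-1}_S(x)$ and the bound is $\delta_{k-1}$.

\emph{Injectivity.} Let $f^k_S(x)=f^k_S(y)$. By \eqref{eq:almost}, $|x-y|\le\mu/8$. If $x,y\in O'_S$, then $x=y$ since $\hat f_S$ is injective. Otherwise one of the points, say $y$, lies in $B^\circ(p,r_k)$ with $p\in P^k_S$, and $f^k_S(y)=g_{S,p}(y)$. The point $x$ is not in a ball $B^\circ(p',r_k)$ with $p'\in P^k_S\setminus\{p\}$, since that would give $|x-y|>10-8=2$. If $x\in B^\circ(p,r_k)$ then $f^k_S(x)=g_{S,p}(x)$. In the remaining case $x\in B^\circ(q,r_k)$ for some $q\in P^j_S$, $j<k$, and $|x-p|\le r_k+\mu/8$. Then $x\in p+C^*_{S\cdot p}$, so again $f^k_S(x)=\hat f_S(x)=g_{S,p}(x)$; this is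 the reason for the margin $\mu/4$ in the definition of $C^*_T$. In both cases $x=y$ since $g_{S,p}$ is injective.

The induction is complete.

\subsection{End of the proof}

Let $f_S=f^N_S$ and $\delta=\delta_N\le1/(32L)$. Since $P_S$ is $2$-dense and $r_N=3$, we have $O^N_S=\mathbb R^n$. The map $f_S$ is continuous and injective, hence open. For $x\in\mathbb R^n$ and $v\in E_S$ with $|x-v|\le\varepsilon$, \eqref{eq:approx} gives
\[
|f_S(x)|\ge|\gamma_S(v)|-\delta\ge(|x|-\varepsilon)/L-\delta .
\]
So $f_S$ is proper and its image is closed. A nonempty open and closed subset of $\mathbb R^n$ is $\mathbb R^n$, so $f_S$ is a homeomorphism. The estimate in Proposition~\ref{prop:glue} is \eqref{eq:approx} with $x=v$. This proves Proposition~\ref{prop:glue}, and with it Theorem~\ref{thm:A}. \qed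

\section{Exact extension for $n\ge2$}\label{sec:exact}

Let $n\ge2$, and let $\lambda,\delta,(f_S)$ be as in Proposition~\ref{prop:glue}. We shall change $(f_S)$ into an equivariant local family of homeomorphisms $(f'_S)$ with $f'_S(v)=\gamma_S(v)$ for all $v\in E_S$. Then $f'_S(0)=0$, and Proposition~\ref{prop:crit} gives $\Phi$ with $t=0$, which is Theorem~\ref{thm:B}(2).

For an equivariant local family $(\tilde f_S)$ of homeomorphisms, call $\tilde f_S(v)$ the \emph{position} of $v\in E_S$ and $\gamma_S(v)$ its \emph{target}. Positions of distinct points are distinct. Initially each position is within $\delta$ of its target, but since $\lambda$ is large, many other positions and targets may lie in between. We move the points to their targets, a sparse family at a time, steering around all other positions. This time the number of rounds may depend on $\lambda$, because no error accumulates: each point moves at most twice.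

We use the following standard fact. \emph{If $M\subset\mathbb R^n$ is open and connected and $a,b\in M$, there is a homeomorphism of $\mathbb R^n$ supported in a compact subset of $M$ that sends $a$ to $b$.} For a ball $B(z,\rho)\subset M$ and $y\in B^\circ(z,\rho)$, the map $z+s(x-z)\mapsto y+s(x-y)$ ($|x-z|=\rho$, $0\le s\le1$), extended by the identity, sends $z$ to $y$. So the classes of points of $M$ that can be moved to each other are open, and by connectedness there is only one class.

\begin{lemma}[Modifications]\label{lem:modif}
Let $Y\subset U_1$ be clopen and $b>0$. For $T\in Y$ let $z_T\in B(0,\delta)$ and let $\kappa^*_T$ be a homeomorphism of $\mathbb R^n$ supported in a compact subset of $B^\circ(z_T,b)$, both locally constant in $T$. Suppose that for every $S\in U_1$ the balls $B^\circ(\gamma_S(v)+z_{S\cdot v},b)$, for $v\in E_S$ with $S\cdot v\in Y$, are pairwise disjoint. Let $\kappa_S(y)=\gamma_S(v)+\kappa^*_{S\cdot v}(y-\gamma_S(v))$ on the ball belonging to $v$, and $\kappa_S(y)=y$ outside the balls. If $(\tilde f_S)$ is an equivariant local family of homeomorphisms of $\mathbb R^n$, so is $(\kappa_S\circ\tilde f_S)$.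
\end{lemma}

\begin{proof}
The centers are within $\delta$ of distinct points of $E'_S$, which is $\rho_0/\lambda$-separated, so the family of balls is locally finite. On each ball $\kappa_S$ is a homeomorphism of the ball supported in a compact subset. Hence $\kappa_S$ is a homeomorphism of $\mathbb R^n$. Let $u\in E_S$. By \eqref{eq:gamma}, the ball of $S$ belonging to $v$ is the translate by $\gamma_S(u)$ of the ball of $S\cdot u$ belonging to $v-u$, and $\kappa_S(y)=\gamma_S(u)+\kappa_{S\cdot u}(y-\gamma_S(u))$. Substituting $y=\tilde f_S(x)=\gamma_S(u)+\tilde f_{S\cdot u}(x-u)$ gives equivariance. A ball that meets $B(0,r')$ has $|v|\le L|\gamma_S(v)|\le L(r'+\delta+b)$, so $\kappa_S|_{B(0,r')}$ is locally constant in $S$ by the locality principle. Given $r$ and $S_0$, take $r'$ with $\tilde f_{S_0}(B(0,r))\subset B(0,r')$; then $\kappa_S\circ\tilde f_S|_{B(0,r)}$ is constant for $S$ near $S_0$.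
\end{proof}

\subsection*{A separation constant}
There is $s\in(0,\delta]$ such that, for all $S$, distinct points of $E'_S$ are at least $s$ apart and distinct points of $f_S(E_S)$ are at least $s$ apart. For $E'_S$ any $s\le\rho_0/\lambda$ works. For $v\ne w$ in $E_S$, equivariance gives $f_S(w)-f_S(v)=f_T(u)-f_T(0)$ with $T=S\cdot v$, $u=w-v\in E_T$. If $|u|\ge1$ the norm is at least $|\gamma_T(u)|-2\delta\ge1/L-2\delta>0$. For $0<|u|<1$ there are finitely many possible $u$ and finitely many possible maps $f_T|_{B(0,1)}$, so the difference takes finitely many values, all nonzero.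

\subsection*{Round 0: clearing the targets}
A point cannot be moved to its target while another point sits there, so we first push all positions off $E'_S$. Let $\kappa^0$ be a homeomorphism of $\mathbb R^n$ supported in a compact subset of $B^\circ(0,s/4)$ with $\kappa^0(0)=\frac s8e_1$, where $e_1$ is a unit vector. Let $Y=\{T\in U_1:f_T(0)\in E'_T\}$. This set is clopen, because $f_T(0)\in B(0,\delta)$ and $E'_T\cap B(0,\delta)=\gamma_T(E_T\cap B(0,L\delta))\cap B(0,\delta)$ are locally constant. For $v\in E_S$ we have $f_S(v)=\gamma_S(v)+f_{S\cdot v}(0)$, so by \eqref{eq:gamma}, $S\cdot v\in Y$ if and only if $f_S(v)\in E'_S$. Apply Lemma~\ref{lem:modif} with $z_T=f_T(0)$, $b=s/4$ and $\kappa^*_T(y)=z_T+\kappa^0(y-z_T)$. The balls are $B^\circ(f_S(v),s/4)$; they are disjoint, and each contains no position except its center. Let $\mathrm{pos}^0_S(v)$ be the new positions. If $f_S(v)\notin E'_S$ the position is unchanged. If $f_S(v)\in E'_S$, the new position is at distance $s/8$ from this point of $E'_S$ and at least $7s/8$ from all others. Hence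
\[
\mathrm{pos}^0_S(v)\notin E'_S,\qquad|\mathrm{pos}^0_S(v)-\gamma_S(v)|\le\delta+s/8\le2\delta .
\]

\subsection*{Rounds $1,\dots,J$: moving to the targets}
By Lemma~\ref{lem:sparse} take a clopen partition $Y_1,\dots,Y_J$ of $U_1$ such that $T,T\cdot u\in Y_j$ and $|u|\le6L\delta$ imply $u=0$. Assume that before round $j$ we have an equivariant local family $(\tilde f_S)$ of homeomorphisms such that $\tilde f_S(v)=\gamma_S(v)$ if $S\cdot v\in Y_1\cup\dots\cup Y_{j-1}$, and $\tilde f_S(v)=\mathrm{pos}^0_S(v)$ otherwise. This holds for $j=1$. In either case the position is within $2\delta$ of the target.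

For $T\in Y_j$ let $a_T=\tilde f_T(0)\in B(0,2\delta)$, and let $Z_T$ be the set of positions $\tilde f_T(w)$, $w\in E_T\setminus\{0\}$, that lie in $B^\circ(0,3\delta)$. Such $w$ have $|\gamma_T(w)|<5\delta$, so $|w|<5L\delta$. Hence $Z_T$ is finite and $(a_T,Z_T)$ is locally constant in $T$. We have $a_T\notin Z_T$ because positions are distinct. We have $0\notin Z_T$ because the position of $w\neq0$ is either $\gamma_T(w)\ne0$ or $\mathrm{pos}^0_T(w)\notin E'_T$, and $0\in E'_T$. Since $n\ge2$, the open set $B^\circ(0,3\delta)\setminus Z_T$ is connected: two of its points can be joined by two segments through a third point of the ball chosen off the finitely many lines that join them to points of $Z_T$. This is the only use of $n\ge2$. So there is a homeomorphism $\kappa^*_T$ of $\mathbb R^n$, supported in a compact subset of $B^\circ(0,3\delta)\setminus Z_T$, with $\kappa^*_T(a_T)=0$; choose it as a function of the pair $(a_T,Z_T)$.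

Apply Lemma~\ref{lem:modif} with $Y=Y_j$, $z_T=0$, $b=3\delta$. If the balls $B^\circ(\gamma_S(v),3\delta)$ and $B^\circ(\gamma_S(v'),3\delta)$ meet, then $|v-v'|\le L|\gamma_S(v)-\gamma_S(v')|<6L\delta$, so $v=v'$; the balls are disjoint. If $S\cdot v\in Y_j$, the position $\gamma_S(v)+a_{S\cdot v}$ of $v$ moves to $\gamma_S(v)$. Let $S\cdot w\notin Y_j$. If the position of $w$ lies in none of the balls, it is fixed. If it lies in the ball belonging to $v$, then $w\ne v$ and $\tilde f_S(w)-\gamma_S(v)=\tilde f_{S\cdot v}(w-v)\in Z_{S\cdot v}$, which $\kappa^*_{S\cdot v}$ fixes. So the assumption holds before round $j+1$. After round $J$ every position equals its target, and Theorem~\ref{thm:B}(2) is proved. \qed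

\section{Homeomorphic hulls are return equivalent}\label{sec:converse}

We prove Theorem~\ref{thm:B}(1). Let $\Phi:\Omega_1\to\Omega_2$ be a homeomorphism and let $a$ be as in Lemma~\ref{lem:disp}. The image of a small piece of $\Xi_1$ need not lie in $\Xi_2$, but it lies in a box, and we slide it along plaques into $\Xi_2$.

Fix $S_0\in\Xi_1$. After composing $\Phi$ with a translation of $\Omega_2$ we may assume $\Phi(S_0)\in\Xi_2$. Let $\mathcal B_1=\{S-w:S\in\Xi_1,|w|<\rho\}$ be a box in $\Omega_1$. By Lemmas~\ref{lem:cyl} and \ref{lem:box} there is a box $\mathcal B'=\{S'-w:S'\in W,|w|<\rho'\}$ in $\Omega_2$ with $\Phi(S_0)\in W$ and $\mathcal B'\subset\Phi(\mathcal B_1)$; let $\pi,\omega$ be its coordinates. Choose a clopen neighborhood $U_1\subset\Xi_1$ of $S_0$ with $\Phi(U_1)\subset\mathcal B'$. For $S\in U_1$ put $h(S)=\pi(\Phi(S))$ and $w_S=\omega(\Phi(S))$. Both are continuous, and $\Phi(S)=h(S)-w_S$.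

\emph{$h$ is injective.} If $h(S)=h(T)$ then $\Phi(S)$ and $\Phi(T)$ lie in one plaque of $\mathcal B'$. Its image under $\Phi^{-1}$ is a connected subset of $\mathcal B_1$, so $S$ and $T$ lie in one plaque of $\mathcal B_1$. A plaque of $\mathcal B_1$ contains exactly one point of $\Xi_1$ by Lemma~\ref{lem:ret}(b), so $S=T$.

\emph{$U_2=h(U_1)$ is open in $\Xi_2$.} Let $S\in U_1$ and let $S'_j\in W$ converge to $h(S)$. Then $S'_j-w_S\to\Phi(S)$, so $\Phi^{-1}(S'_j-w_S)\to S$. In the coordinates of $\mathcal B_1$, $\Phi^{-1}(S'_j-w_S)=T_j-u_j$ with $T_j\in\Xi_1$, $T_j\to S$, $u_j\to0$. For large $j$ we have $T_j\in U_1$, and the path $s\mapsto\Phi(T_j-su_j)$, $0\le s\le1$, lies in the neighborhood $\mathcal B'$ of $\Phi(S)$. It lies in one plaque and joins $\Phi(T_j)$ to $S'_j-w_S$, so $h(T_j)=S'_j$. Thus $S'_j\in U_2$ for large $j$.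

As $U_1$ is compact, $h:U_1\to U_2$ is a homeomorphism and $U_2$ is compact, hence clopen.

\emph{$h$ conjugates the pseudogroups.} Fix $v$ and let $S$ range over the compact set $\{S\in U_1:S-v\in U_1\}$. Then
\[
h(S-v)=\Phi(S-v)+w_{S-v}=h(S)-b_v(S),\qquad b_v(S)=w_S+a(S,v)-w_{S-v}.
\]
The function $b_v$ is continuous, hence bounded, and $b_v(S)\in D^{U_2}(h(S))$. By Lemma~\ref{lem:ret}(c) it takes finitely many values, so it is locally constant. Every element of $\mathcal G_1|_{U_1}$ is locally of the form $S\mapsto S-v$, so its conjugate by $h$ is a local translation: $h\,\mathcal G_1|_{U_1}h^{-1}\subset\mathcal G_2|_{U_2}$.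

Conversely, consider an element of $\mathcal G_2|_{U_2}$ that has the form $S'\mapsto S'-w'$ near a point $h(S_1)$, and let $T_1=h^{-1}(h(S_1)-w')$. The points $\Phi(S_1)$ and $\Phi(T_1)$ lie on one orbit, so $T_1=S_1-v$ for some $v$ by Lemma~\ref{lem:disp}, and $b_v(S_1)=w'$ by freeness. For $S$ near $S_1$ we have $S-v\in U_1$ by Lemma~\ref{lem:ret}(d) and $b_v(S)=w'$, that is, $h^{-1}(h(S)-w')=S-v$. So the conjugate by $h^{-1}$ is a local translation, and $h^{-1}\mathcal G_2|_{U_2}h\subset\mathcal G_1|_{U_1}$. Hence $h$ is a return equivalence. \qed

\begin{thebibliography}{9}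

\bibitem{problem}
\texttt{ClarkStatPhys.pdf}, available at
\texttt{http://osp.open.ac.uk/\allowbreak 802576AB005B745A/\allowbreak (httpAssets)/\allowbreak CDB9081A1DD2280880257D4A003482C4/\allowbreak \$file/\allowbreak ClarkStatPhys.pdf}.

\bibitem{EK}
Edwards and Kirby, \emph{Deformations of spaces of imbeddings}, Ann. of Math. \textbf{93} (1971).

\end{thebibliography}
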